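# Randomly Sidon systems and tensor powers: three factors suffice, two do not

## 1. Bounded biorthogonal systems and two Sidon properties

Throughout, $(T,m)$ is a probability space, scalars are complex, and $(a_n)$ always denotes a finitely supported scalar sequence. All sums below are therefore finite. We fix everywhere-defined bounded representatives of our functions, so that values such as $\psi_n(t)$ make sense.

**Definition (bounded biorthogonal system).** Two sequences $(\varphi_n)_{n\ge1}$, $(\psi_n)_{n\ge 1}$ in $L_2(m)$ form a biorthogonal system if $\int_T\varphi_n\overline{\psi_j}\,dm=\delta_{nj}$ for all $n,j$. We always assume that both are bounded in $L_\infty(m)$, and write $\|\varphi_n\|_\infty\le A$, $\|\psi_n\|_\infty\le B$.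

Note that $1=\int\varphi_n\overline{\psi_n}\,dm\le A\|\psi_n\|_1\le AB$. So $AB\ge1$ and $\int|\psi_n|\,dm\ge1/A$.

*Example.* If $\varphi_n=\psi_n$, this is a uniformly bounded orthonormal system, for instance $e^{int}$ on the circle. For an example that is not orthonormal, let $\omega_0,\omega_1,\omega_2,\dots$ be independent random signs and put $\varphi_n=\omega_n$, $\psi_n=\omega_n+\omega_0$ for $n\ge1$. Then $\int\varphi_n\psi_j\,dm=\delta_{nj}$, $A=1$, $B=2$, while $\int\psi_n\psi_j\,dm=1$ for $n\ne j$.

**Definition (randomly Sidon).** $(\psi_n)$ is randomly Sidon if there is a constant $C$ such that for all $(a_n)$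
$$\sum_n|a_n|\le C\,\mathbb E\Big\|\sum_n\varepsilon_na_n\psi_n\Big\|_{L_\infty(m)},$$
where $(\varepsilon_n)$ are i.i.d. signs, $\pm1$ with probability $1/2$ each.

*Example.* Let $\psi_n=\omega_n$ be independent signs. For real $a$, $\|\sum\varepsilon_na_n\omega_n\|_\infty=\sum|a_n|$ for every choice of $\varepsilon$, since $\omega_n=\varepsilon_n\,\mathrm{sgn}\,a_n$ (with $\mathrm{sgn}\,0=1$) happens with positive probability. So the inequality holds with $C=1$ for real $a$, and with $C=2$ for complex $a$ after splitting into real and imaginary parts.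

*Non-example.* Recall **Hoeffding's inequality**: for i.i.d. signs $s_r$ and real $h_r$ that are not all zero, $P(|\sum h_rs_r|>\lambda)\le2\exp\big(-\lambda^2/(2\sum h_r^2)\big)$. Let $p$ be a prime, $T=\mathbb F_p$ with uniform measure, and $x_v(k)=\cos(2\pi kv/p)+\sin(2\pi kv/p)$ for $v\in\mathbb F_p^*$. These are orthonormal (see Section 5) and $|x_v|\le\sqrt2$. With $a_v=1$ and $\lambda=\sqrt{8p\log p}$, Hoeffding and a union bound over the $p$ points $k$ give $P(\max_k|\sum_v\varepsilon_vx_v(k)|>\lambda)\le 2p\,e^{-8p\log p/(4p)}=2/p$. Since the maximum never exceeds $\sqrt2\,p$, its expectation is at most $\sqrt{8p\log p}+2\sqrt2$, while $\sum|a_v|=p-1$. So the randomly Sidon constant of $(x_v)_{v\in\mathbb F_p^*}$ tends to infinity with $p$. These functions will return.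

**Definition ($\otimes^k$-Sidon).** Let $k\ge1$. $(\psi_n)$ is $\otimes^k$-Sidon if there is $C$ such that for all $(a_n)$
$$\sum_n|a_n|\le C\,\operatorname*{ess\,sup}_{(t_1,\dots,t_k)\in T^k}\Big|\sum_na_n\psi_n(t_1)\cdots\psi_n(t_k)\Big|,$$
the essential supremum being with respect to $m^{\otimes k}$. We write $\psi_n^{\otimes k}$ for the function $\psi_n(t_1)\cdots\psi_n(t_k)$. For $k=1$ we say simply "Sidon".

*Example.* For the characters $\psi_n(t)=e^{i\lambda_nt}$ of the circle ($\lambda_n$ distinct integers), $\psi_n(t_1)\cdots\psi_n(t_k)=\psi_n(t_1+\dots+t_k)$. By continuity the right side is $C\sup_t|\sum a_n\psi_n(t)|$. For characters, then, $\otimes^k$-Sidon is the same as Sidon, with the same constant. The exponent $k$ can only matter away from characters.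

## 2. The exponents below four

The starting point is a theorem that we quote (Theorem 2 of the slides "Sidon sets in duals of compact groups and generalizations", http://www.isibang.ac.in/~jay/OTOA/OTOA16/slides/Pisier.pdf).

**Theorem 2 (quoted).** For a biorthogonal system with both sequences bounded in $L_\infty(m)$, the following are equivalent: (i) $(\psi_n)$ is randomly Sidon; (ii) $(\psi_n)$ is $\otimes^4$-Sidon; (iii) $(\psi_n)$ is $\otimes^k$-Sidon for all $k\ge4$; (iv) $(\psi_n)$ is $\otimes^k$-Sidon for some $k\ge4$.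

The question posed there is: what about $k=2$ or $k=3$? That is, is randomly Sidon equivalent to $\otimes^2$-Sidon for every such system, and is it equivalent to $\otimes^3$-Sidon? The answer proved in these notes is **yes for $k=3$ and no for $k=2$**. More precisely, $\otimes^k$-Sidon implies randomly Sidon for every $k\ge1$; randomly Sidon implies $\otimes^k$-Sidon for all $k\ge3$; and this last implication fails for $k=2$ and for $k=1$, even for real uniformly bounded orthonormal systems when $k=2$. Hence the equivalence with $\otimes^k$-Sidon holds for all such systems if and only if $k\ge3$.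

**Finite systems.** If the system has $N$ elements it is always $\otimes^k$-Sidon. Indeed, with $\sigma=\|\sum a_n\psi_n^{\otimes k}\|_\infty$, integrating against $\overline{\varphi_j^{\otimes k}}$ gives $|a_j|\le A^k\sigma$, so $\sum|a_n|\le NA^k\sigma$. Nothing can be decided on one finite system; the question is about constants that do not depend on $N$. A counterexample will be built from finite blocks whose randomly Sidon constants stay bounded while the $\otimes^2$-Sidon constants do not.

**Raising the exponent.** One direction is easy, for all $k$.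

**Lemma 0.** For every $k\ge1$, if $(\psi_n)$ is $\otimes^k$-Sidon with constant $C$, then it is $\otimes^{k+1}$-Sidon with constant $AC$. Hence $\otimes^k$-Sidon implies randomly Sidon for every $k\ge1$.

*Proof.* Let $\sigma=\|\sum a_n\psi_n^{\otimes(k+1)}\|_{L_\infty(T^{k+1})}$. By Fubini, for a.e. $t'\in T$ we have $\|\sum_na_n\psi_n(t')\,\psi_n^{\otimes k}\|_{L_\infty(T^k)}\le\sigma$. Apply the $\otimes^k$ inequality to the coefficients $a_n\psi_n(t')$: for a.e. $t'$, $\sum|a_n||\psi_n(t')|\le C\sigma$. Integrate in $t'$ and use $\int|\psi_n|\,dm\ge1/A$ to get $\sum|a_n|\le AC\sigma$. Iterating, $\otimes^k$-Sidon implies $\otimes^{k'}$-Sidon for some $k'\ge4$, and Theorem 2, (iv)$\Rightarrow$(i), applies. $\square$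

So all that remains is the direction from randomly Sidon to $\otimes^k$-Sidon, for $k=3$ and $k=2$.

## 3. Duality for random signs, and the off-diagonal coefficients of two factors

How does one use the hypothesis "randomly Sidon"? It is a lower bound for a norm in $L_1(\Omega;L_\infty)$, where $\Omega$ is the space of signs, so it produces functionals by Hahn–Banach. Fix $(a_n)$ supported in a finite set $I$. Let $\Omega=\{\pm1\}^I$ with uniform probability and expectation $\mathbb E$, let $\omega_n$ be the coordinates, and let $w_S(\omega)=\prod_{n\in S}\omega_n$, $S\subset I$, be the Walsh functions. They form an orthonormal basis of $L_2(\Omega)$; write $\hat f(S)=\mathbb E\,fw_S$.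

**Lemma 1.** Let $(\psi_n)$ be bounded by $B$ in $L_\infty(m)$ and randomly Sidon with constant $C$. There are functionals $\Phi_\omega\in L_\infty(m)^*$, $\omega\in\Omega$, with $\|\Phi_\omega\|\le C$, such that $f_j(\omega)=\Phi_\omega(\psi_j)$ satisfies
$$|f_j|\le CB,\qquad\mathbb E\,\omega_jf_j=1\qquad(j\in I).\tag{1}$$
In particular $CB\ge1$.

*Proof.* On the span of $\{\omega_n\otimes\psi_n:n\in I\}$ in $L_1(\Omega;L_\infty(m))$ consider $\sum c_n\omega_n\psi_n\mapsto\sum c_n$. Since $|\sum c_n|\le\sum|c_n|\le C\,\mathbb E\|\sum\omega_nc_n\psi_n\|_\infty$, the map is well defined and has norm $\le C$. Extend it by Hahn–Banach to all of $L_1(\Omega;L_\infty(m))$ with norm $\le C$. As $\Omega$ is finite with equal masses, the extension is $F\mapsto\mathbb E_\omega\Phi_\omega(F(\omega))$ for some $\Phi_\omega\in L_\infty(m)^*$, and its norm is $\max_\omega\|\Phi_\omega\|$; so $\|\Phi_\omega\|\le C$. Evaluating at $\omega_j\otimes\psi_j$ gives $\mathbb E\,\omega_jf_j=1$, whence $1\le CB$. $\square$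

**What two factors give.** Suppose $\|\sum a_j\psi_j\otimes\psi_j\|_\infty=\sigma$. Applying $\Phi_\omega$ in one variable and $\Phi_{\omega'}$ in the other yields $|\sum_ja_jf_j(\omega)f_j(\omega')|\le C^2\sigma$ for all $\omega,\omega'$. To recover $\sum|a_j|$, choose unimodular $z_n$ with $z_na_n=|a_n|$ and test against a kernel that behaves like $\sum_nz_n\omega_n\omega_n'$. Ignoring errors, this produces
$$\sum_ja_j\sum_nz_n\,(\mathbb E\,\omega_nf_j)^2=\sum_j|a_j|+\sum_{j}\sum_{n\ne j}a_jz_n(\mathbb E\,\omega_nf_j)^2 .$$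
The diagonal is what we want, but (1) says nothing about $\mathbb E\,\omega_nf_j$ for $n\ne j$: the function $\omega_n\otimes\psi_j$ is not in the span where the functional was prescribed. This is a real obstruction. Take $I=\{1,2\}$, $f_1=f_2=\omega_1+\omega_2$, $a=(1,-1)$. Then $\mathbb E\,\omega_jf_j=1$ for $j=1,2$ and $|f_j|\le2$, yet $\sum_ja_jf_j(\omega)f_j(\omega')=0$ identically.

Two lessons come out of this small example. For $k=3$ there is a third factor, and its biorthogonality can kill the terms $n\ne j$. For $k=2$, the example suggests what a counterexample looks like: functions that coincide in pairs on the part of $T$ that carries the randomness.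

## 4. Odd Riesz products and the case $k=3$

The kernel $\sum_nb_n\omega_n\omega_n'$ itself is not usable: for $b_n=1$ its $L_1(\Omega\times\Omega)$-norm is of order $\sqrt{|I|}$ by Khintchine's inequality, because the $\omega_n\omega'_n$ are independent signs. A Riesz product has the same first-order part and bounded $L_1$-norm, at the price of higher-order terms that a small parameter controls.

**Lemma 2.** Let $0<\theta\le1$ and let $b=(b_n)_{n\in I}$ be complex with $|b_n|\le1$. There is a function $D_b$ on $\Omega\times\Omega$, depending on $b$ as a polynomial in $\mathrm{Re}\,b_n,\mathrm{Im}\,b_n$, with $\mathbb E\mathbb E'|D_b|\le2/\theta$ and, for all $f,f'$ on $\Omega$,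
$$\mathbb E\mathbb E'\,D_b(\omega,\omega')f(\omega)f'(\omega')=\sum_nb_n\,\mathbb E(\omega_nf)\,\mathbb E(\omega_nf')+\rho,\qquad|\rho|\le2\theta^2\|f\|_2\|f'\|_2.\tag{2}$$

*Proof.* First let $b$ be real, $b_n\in[-1,1]$, and put
$$D_b(\omega,\omega')=\frac1{2\theta}\Big[\prod_n(1+\theta b_n\omega_n\omega'_n)-\prod_n(1-\theta b_n\omega_n\omega'_n)\Big]=\sum_{|S|\text{ odd}}\theta^{|S|-1}\Big(\prod_{n\in S}b_n\Big)w_S(\omega)w_S(\omega').$$
The second equality comes from expanding: the terms with $|S|$ even cancel and those with $|S|$ odd double. Taking the odd part removes in particular the constant term, which after division by $\theta$ would have size $1/\theta$. Both products are nonnegative, since $|\theta b_n|\le1$, and have mean $1$, since $\mathbb E\mathbb E'w_S(\omega)w_S(\omega')=0$ for $S\ne\emptyset$. So $\mathbb E\mathbb E'|D_b|\le\frac1{2\theta}(1+1)=1/\theta$. Integrating against $f(\omega)f'(\omega')$ gives $\sum_{|S|\text{ odd}}\theta^{|S|-1}(\prod_{n\in S}b_n)\hat f(S)\hat f'(S)$. The terms $|S|=1$ are the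 main term of (2). The rest is at most
$$\theta^2\sum_{|S|\ge3}|\hat f(S)\hat f'(S)|\le\theta^2\|f\|_2\|f'\|_2$$
by Cauchy–Schwarz and Parseval. For complex $b$ put $D_b=D_{\mathrm{Re}\,b}+iD_{\mathrm{Im}\,b}$. The main term is linear in $b$, and the two bounds double. $\square$

*Example.* For $I=\{1,2\}$, $D_b=b_1\omega_1\omega_1'+b_2\omega_2\omega_2'$ exactly. For real $b$ and $|I|=3$ there is one extra term, $\theta^2b_1b_2b_3\,w_I(\omega)w_I(\omega')$.

**Proposition 1.** Let $(T_i,m_i)$, $i=0,1,2$, be probability spaces and let $(\psi_n^i)_n$ satisfy $\|\psi_n^i\|_{L_\infty(m_i)}\le B_i$. Assume that there are $\varphi_n$ with $\|\varphi_n\|_{L_\infty(m_0)}\le A$ and $\int\varphi_n\overline{\psi_j^0}\,dm_0=\delta_{nj}$, and that for $i=1,2$ the sequence $(\psi_n^i)$ is randomly Sidon with constant $C_i$ (no biorthogonality is needed for $i=1,2$). Then for all finitely supported $(a_n)$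
$$\sum|a_n|\le8A^{3/2}(B_0B_1B_2)^{1/2}(C_1C_2)^{3/2}\,\Big\|\sum a_n\psi_n^0\otimes\psi_n^1\otimes\psi_n^2\Big\|_{L_\infty(T_0\times T_1\times T_2)}.$$

The factor $i=0$ supplies biorthogonality and the other two supply randomness. The key move is to let the coefficients $b_n$ of the Riesz product depend on the point $s\in T_0$, through $\overline{\varphi_n(s)}$.

*Proof.* Fix $(a_n)$ supported in $I$, and let $\sigma$ be the norm on the right.

**Step 1: transfer factors 1 and 2 to $\Omega$.** Apply Lemma 1 to $(\psi^1_n)$ and $(\psi^2_n)$. We get functionals $\Phi^i_\omega$ of norm $\le C_i$ and functions $f^i_j(\omega)=\Phi^i_\omega(\psi^i_j)$ with $|f_j^i|\le C_iB_i$, $\mathbb E\,\omega_jf_j^i=1$, and $C_iB_i\ge1$.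

**Step 2: bound the transferred sum.** Put
$$H_s(\omega,\omega')=\sum_ja_j\psi_j^0(s)f_j^1(\omega)f_j^2(\omega').$$
We claim $|H_s(\omega,\omega')|\le C_1C_2\sigma$ for a.e. $s$ and all $\omega,\omega'$. For a.e. $s$ we have $|\sum_ja_j\psi_j^0(s)\psi_j^1(t_1)\psi_j^2(t_2)|\le\sigma$ for a.e. $(t_1,t_2)$. Fix such an $s$. For a.e. $t_2$, this inequality holds for a.e. $t_1$, so the function of $t_1$ has $L_\infty(m_1)$-norm $\le\sigma$, and applying $\Phi^1_\omega$ gives $|\sum_ja_j\psi^0_j(s)f_j^1(\omega)\psi_j^2(t_2)|\le C_1\sigma$ for a.e. $t_2$. This is an $L_\infty(m_2)$ bound, and applying $\Phi^2_{\omega'}$ gives the claim.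

**Step 3: integrate against Riesz products that vary with $s$.** Choose unimodular $z_n$ with $z_na_n=|a_n|$, and put $b_n(s)=A^{-1}z_n\overline{\varphi_n(s)}$, so that $|b_n(s)|\le1$ for a.e. $s$. Let
$$\mathcal I=\int\mathbb E\mathbb E'\,D_{b(s)}(\omega,\omega')\,H_s(\omega,\omega')\,dm_0(s).$$
By Step 2 and Lemma 2, $|\mathcal I|\le2C_1C_2\sigma/\theta$. On the other hand, apply (2) to $f=f_j^1$, $f'=f_j^2$ for each $j$:
$$\mathcal I=\sum_ja_j\int\psi_j^0(s)\Big[\sum_nb_n(s)\,\mathbb E(\omega_nf_j^1)\,\mathbb E(\omega_nf_j^2)+\rho_j(s)\Big]dm_0(s),\qquad|\rho_j(s)|\le2\theta^2C_1C_2B_1B_2.$$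

**Step 4: biorthogonality removes the off-diagonal terms.** Since $\int\psi_j^0\,\overline{\varphi_n}\,dm_0=\delta_{nj}$ (conjugate the hypothesis), we have $\int\psi_j^0b_n\,dm_0=A^{-1}z_n\delta_{nj}$. So only $n=j$ survives, whatever the values $\mathbb E(\omega_nf_j^i)$ with $n\ne j$ may be. By $\mathbb E\,\omega_jf^i_j=1$ the main term equals $A^{-1}\sum_ja_jz_j=A^{-1}\sum|a_j|$. The remainder is at most $\sum_j|a_j|\,B_0\cdot2\theta^2C_1C_2B_1B_2$. Hence
$$A^{-1}\sum|a_j|\,\big(1-2\theta^2AB_0B_1B_2C_1C_2\big)\le2C_1C_2\,\sigma/\theta.$$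

**Step 5: choose $\theta$.** Take $\theta^2=(4AB_0B_1B_2C_1C_2)^{-1}$. This is $\le1$, because $AB_0\ge1$ (as in Section 1) and $C_iB_i\ge1$. The bracket is $\frac12$, so
$$\sum|a_j|\le\frac{4AC_1C_2\,\sigma}{\theta}=8A\,C_1C_2\,(AB_0B_1B_2C_1C_2)^{1/2}\sigma,$$
which is the claim. $\square$

**Theorem A.** For a biorthogonal system with both sequences bounded in $L_\infty$, $(\psi_n)$ is randomly Sidon if and only if it is $\otimes^3$-Sidon. If $C$ is the randomly Sidon constant, the $\otimes^3$-Sidon constant is at most $8(AB)^{3/2}C^3$.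

*Proof.* ($\Rightarrow$) Proposition 1 with $\psi^0=\psi^1=\psi^2=\psi$. ($\Leftarrow$) Lemma 0. $\square$

With Lemma 0, randomly Sidon therefore implies $\otimes^k$-Sidon for all $k\ge3$.

## 5. Quadratic characters and a thinned cube: the case $k=2$

**Theorem B.** There is a real biorthogonal system, with both sequences bounded in $L_\infty$, such that $(\psi_n)$ is randomly Sidon but neither $\otimes^2$-Sidon nor $\otimes^1$-Sidon.

**Arithmetic ingredients.** Let $p\ge5$ be prime, $n=(p-1)/2$, $\chi$ the Legendre symbol mod $p$, $Q\subset\mathbb F_p^*$ the set of nonzero squares, and $c$ a fixed nonresidue. Then $\mathbb F_p^*=Q\sqcup cQ$, $|Q|=n$, $\chi=1$ on $Q$ and $\chi=-1$ on $cQ$. For $p=5$, for instance, $Q=\{1,4\}$ and, with $c=2$, $cQ=\{2,3\}$. Let $\mathrm{cas}\,\alpha=\cos\alpha+\sin\alpha$, so $|\mathrm{cas}|\le\sqrt2$, and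
$$x_v(k)=\mathrm{cas}(2\pi kv/p),\qquad v\in\mathbb F_p^*,\ k\in\mathbb F_p.$$
Multiplying out, $\mathrm{cas}\,\alpha\,\mathrm{cas}\,\beta=\cos(\alpha-\beta)+\sin(\alpha+\beta)$. Summing over $k$ (the sine sums vanish always, and the cosine sum is $p$ or $0$ according as $v=w$ or not), we get for $v,w\in\mathbb F_p^*$
$$\sum_kx_v(k)=0,\qquad\frac1p\sum_kx_v(k)x_w(k)=\delta_{vw}.\tag{3}$$

Next let $G(k)=\sum_v\chi(v)e^{2\pi ikv/p}$. Then $G(0)=0$, and for $k\ne0$ the substitution $v\mapsto k^{-1}v$ gives $G(k)=\chi(k)G(1)$. By Parseval $\sum_k|G(k)|^2=p\sum_v|\chi(v)|^2=p(p-1)$, so $|G(k)|=\sqrt p$ for $k\ne0$. Since $\sum_v\chi(v)x_v(k)x_v(l)=\mathrm{Re}\,G(k-l)+\mathrm{Im}\,G(k+l)$ and $\sum_v\chi(v)x_v(k)=\mathrm{Re}\,G(k)+\mathrm{Im}\,G(k)$,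
$$\Big|\sum_v\chi(v)x_v(k)x_v(l)\Big|\le2\sqrt p,\qquad\Big|\sum_v\chi(v)x_v(k)\Big|\le\sqrt{2p}.\tag{4}$$

So on $\mathbb F_p$ the coefficients $a_v=\chi(v)$, with $\sum|a_v|=p-1$, produce small sums for both $k=1$ and $k=2$. But $(x_v)$ is not randomly Sidon with a constant independent of $p$ (Section 1). We must add a part of $T$ that makes the system randomly Sidon and on which $\chi$ still produces small sums. The example of Section 3 suggests making $\psi_r$ and $\psi_{cr}$ coincide there.

**The full cube, and where it stops.** Let $T=\mathbb F_p\sqcup\{\pm1\}^Q$, half the mass on each part, with $\psi_v=x_v$ on $\mathbb F_p$ and $\psi_r(s)=\psi_{cr}(s)=s_r$ on the cube. The cube makes the system randomly Sidon with a constant independent of $p$ (the argument is given below in a harder case). For $k=1$, $\sum_v\chi(v)\psi_v$ vanishes on the cube and is at most $\sqrt{2p}$ on $\mathbb F_p$, so the Sidon constants are unbounded in $p$. For $k=2$, the sum $F(t,t')=\sum_v\chi(v)\psi_v(t)\psi_v(t')$ is at most $2\sqrt p$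 on $\mathbb F_p\times\mathbb F_p$ and $0$ on cube $\times$ cube. But on $\mathbb F_p\times$ cube it is
$$F(k,s)=\sum_{r\in Q}h_k(r)s_r=\langle h_k,s\rangle,\qquad h_k(r)=x_r(k)-x_{cr}(k),$$
and the choice $s=\mathrm{sgn}\,h_k$ gives $\sum_r|h_k(r)|$. By (3) the average over $k$ of $\sum_rh_k(r)^2$ is $2n$, so for some $k$ we have $\sum_r|h_k(r)|\ge\frac{1}{2\sqrt2}\sum_rh_k(r)^2\ge n/\sqrt2$, which is of order $p$. The mixed term ruins this choice of coefficients.

**The way past: keep only the signs uncorrelated with every $h_k$.** The bad sign vectors are exceptional, and a system is already randomly Sidon if half of the cube is available. Since $|h_k(r)|\le2\sqrt2$, we have $\sum_rh_k(r)^2\le8n\le4p$. Let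
$$S_p=\Big\{s\in\{\pm1\}^Q:\ \Big|\sum_{r\in Q}h_k(r)s_r\Big|\le4\sqrt{p\log p}\ \ \forall k\in\mathbb F_p\Big\}.$$
Clearly $S_p=-S_p$. By Hoeffding's inequality and a union bound over $k$, for $s$ uniform in $\{\pm1\}^Q$,
$$P(s\notin S_p)\le2p\,e^{-16p\log p/(8p)}=2/p\le\tfrac12.$$

*Proof of Theorem B.*

**Step 1: define one block and check biorthogonality.** Let $T_p=\mathbb F_p\sqcup S_p$, with $m_p$ giving mass $\frac12$, uniformly distributed, to each part. For $v\in\mathbb F_p^*$, $r\in Q$ put
$$\psi_v(k)=x_v(k)\ (k\in\mathbb F_p),\qquad\psi_r(s)=\psi_{cr}(s)=s_r\ (s\in S_p),$$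
$$\varphi_v=2x_v\ \text{on }\mathbb F_p,\qquad\varphi_v=0\ \text{on }S_p.$$
Then $|\psi_v|\le\sqrt2$, $|\varphi_v|\le2\sqrt2$. By (3), $\int\varphi_v\psi_w\,dm_p=\frac12\cdot\frac1p\sum_k2x_v(k)x_w(k)=\delta_{vw}$ and $\int\varphi_v\,dm_p=0$.

**Step 2: join the blocks by independence.** Let $(T,m)=\prod_{p\ge5}(T_p,m_p)$ over primes, and take all $\psi_v,\varphi_v$ ($v\in\mathbb F_p^*$, $p\ge5$ prime) as functions of the coordinate $t_p$. If $v,w$ lie in different blocks, $\int\varphi_v\psi_w\,dm=\int\varphi_v\,dm\int\psi_w\,dm=0$. So the system is biorthogonal, real, and bounded.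

**Step 3: the system is randomly Sidon.** Let first $(a_v)$ be real. The sets $\bigcup_pQ_p$ and $\bigcup_pcQ_p$ (with $c=c_p$) partition the indices; let $V$ be one of them with $\sum_{v\in V}|a_v|\ge\frac12\sum|a_v|$. Averaging over the signs $\varepsilon_v$, $v\notin V$, Jensen's inequality gives
$$\mathbb E\Big\|\sum_v\varepsilon_va_v\psi_v\Big\|_\infty\ge\mathbb E\Big\|\sum_{v\in V}\varepsilon_va_v\psi_v\Big\|_\infty.$$
The purpose of $V$ is to keep only one of each pair $r,cr$, so that on $S_p$ the functions are distinct coordinates. Identify $V\cap\mathbb F_p^*$ with $Q_p$ ($r\mapsto r$ or $cr\mapsto r$) and write $a_r,\varepsilon_r$ accordingly. Only finitely many $p$ are involved, and for these every cylinder over a point of $\prod S_p$ has positive measure, so the norm on the right is at least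
$$\max\Big\{\Big|\sum_p\sum_{r\in Q_p}\varepsilon_ra_rs_r^p\Big|:\ s^p\in S_p\Big\}.$$
For each $p$, if the vector $(\varepsilon_r\,\mathrm{sgn}\,a_r)_{r\in Q_p}$ lies in $S_p$ (with $\mathrm{sgn}\,0=1$), take it as $s^p$; its contribution is $\sum_{r\in Q_p}|a_r|$. Otherwise take any $s^p\in S_p$, replaced by $-s^p\in S_p$ if necessary, so that its contribution is nonnegative. The vector $(\varepsilon_r\,\mathrm{sgn}\,a_r)_r$ is uniform on $\{\pm1\}^{Q_p}$, so it is in $S_p$ with probability at least $\frac12$. Taking expectations,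
$$\mathbb E\Big\|\sum_{v\in V}\varepsilon_va_v\psi_v\Big\|_\infty\ge\sum_p\tfrac12\sum_{r\in Q_p}|a_r|\ge\tfrac14\sum_v|a_v|.$$
So $\sum|a_v|\le4\,\mathbb E\|\sum\varepsilon_va_v\psi_v\|_\infty$ for real $a$. For complex $a$ apply this to $\mathrm{Re}\,a$ and $\mathrm{Im}\,a$: as the $\psi_v$ are real, $\|\sum\varepsilon_v(\mathrm{Re}\,a_v)\psi_v\|_\infty\le\|\sum\varepsilon_va_v\psi_v\|_\infty$, and likewise for $\mathrm{Im}$. The randomly Sidon constant is at most $8$.

**Step 4: the system is not $\otimes^2$-Sidon, nor Sidon.** Take $a_v=\chi(v)$ on the block $p$ and $0$ elsewhere, so $\sum|a_v|=p-1$. Let $F(t,t')=\sum_v\chi(v)\psi_v(t)\psi_v(t')$, $t,t'\in T_p$.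

- On $\mathbb F_p\times\mathbb F_p$: $|F|\le2\sqrt p$ by (4).
- On $\mathbb F_p\times S_p$, and symmetrically: $F(k,s)=\sum_{r\in Q}(x_r(k)-x_{cr}(k))s_r$, so $|F|\le4\sqrt{p\log p}$ by the definition of $S_p$.
- On $S_p\times S_p$: $F(s,s')=\sum_{r\in Q}(s_rs'_r-s_rs'_r)=0$.

So any $\otimes^2$-Sidon constant is at least $(p-1)/(4\sqrt{p\log p})$ for every $p$, and no finite constant works. Likewise $|\sum_v\chi(v)\psi_v|$ is at most $\sqrt{2p}$ on $\mathbb F_p$ by (4), and $0$ on $S_p$; the system is not Sidon. $\square$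

Together with Theorem A and Lemma 0, this proves the answer announced in Section 2, except for the orthonormal case, which is next.

## 6. Orthonormal systems with $\otimes^2$-Sidon constant of order $\sqrt N$

The system of Theorem B is not orthonormal: in a block, $\int\psi_r\psi_{cr}\,dm_p=\frac12\cdot0+\frac12\cdot1=\frac12$. Also, the lower bound carries a $\sqrt{\log p}$, which came from the union bound defining $S_p$. Both can be repaired.

**Theorem C.**

(a) For any orthonormal system of $N$ bounded functions, the $\otimes^2$-Sidon constant is at most $\sqrt N$.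

(b) There are absolute constants $L,C,c>0$ such that for every prime $p\ge17$ there is a real, mean-zero, orthonormal system of $N=p-1$ functions bounded by $L$, randomly Sidon with constant $\le C$, whose $\otimes^2$-Sidon constant is at least $c\sqrt N$.

(c) There is an infinite, real, uniformly bounded orthonormal system ($\varphi_n=\psi_n$) which is randomly Sidon but not $\otimes^2$-Sidon.

*Proof of (a).* The functions $\psi_n\otimes\psi_n$ are orthonormal in $L_2(T^2)$. So $\sum|a_n|\le\sqrt N(\sum|a_n|^2)^{1/2}=\sqrt N\|\sum a_n\psi_n\otimes\psi_n\|_2\le\sqrt N\|\sum a_n\psi_n\otimes\psi_n\|_\infty$. $\square$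

For (b) and (c) we keep $p,n,Q,\chi,x_v,h_k$ and the fixed nonresidue, now with $p\ge17$, so $n\ge8$. (The fixed nonresidue is still called $c$; the constant in (b) will be named explicitly.) There are two new ideas.

*Removing the logarithm.* Replace sign vectors by vectors $y$ in a convex body $K$ on which $|\langle h_k,y\rangle|\le M\sqrt n$ for all $k$. For a fixed $M$ the Gaussian measure of $K$ is exponentially small in $n$, since already $P(|g_r|\le M\ \forall r)=P(|g_1|\le M)^n$; so "the random vector lies in $K$ with probability $\ge\frac12$" is not available. Instead we *project* the Gaussian vector onto $K$. If the measure of $K$ is at least $e^{-n/16}$, concentration says that a Gaussian vector, of length about $\sqrt n$, is typically at distance at most about $\sqrt{n/8}$ from $K$, so the projection stays well correlated with the vector itself.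

*Restoring orthonormality.* Give the part $K$ a small mass $\eta$ and compensate its Gram matrix by a small linear change $\mathcal B$ of the functions on $\mathbb F_p$, with $\mathcal B$ chosen so that the bilinear form of $\chi$ is hardly disturbed.

**Gaussian facts used.** Let $g$ be a standard Gaussian vector in $\mathbb R^Q$ and $F$ a $1$-Lipschitz real function on $\mathbb R^Q$. Concentration: $P(F(g)\le\mathbb EF(g)-t)\le e^{-t^2/2}$ for $t\ge0$. Poincaré: $\mathrm{Var}\,F(g)\le1$. Šidák's inequality (J. Amer. Statist. Assoc. 62 (1967)): the Gaussian measure of an intersection of symmetric slabs $\{|\langle u_i,y\rangle|\le c_i\}$ is at least the product of their measures. (For slabs in orthogonal directions there is equality, by independence.)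

**Step 1: the body $K$ has Gaussian measure at least $e^{-n/16}$.** For an absolute constant $M\ge1$ fixed in a moment, let
$$K=\{y\in\mathbb R^Q:\ |y_r|\le M\ \forall r\in Q,\ \ |\langle h_k,y\rangle|\le M\sqrt n\ \ \forall k\in\mathbb F_p\}.$$
It is closed, convex, symmetric, and an intersection of $n+p=3n+1\le4n$ symmetric slabs. Let $g_1$ be a scalar standard Gaussian. A coordinate slab has measure $P(|g_1|\le M)$. Since $\|h_k\|_2\le2\sqrt2\,\sqrt n$ and $\langle h_k,g\rangle$ has the law of $\|h_k\|_2g_1$, the other slabs have measure at least $P(|g_1|\le M/(2\sqrt2))$. So every slab has at least this measure, and by Šidák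
$$P(g\in K)\ge P\big(|g_1|\le M/(2\sqrt2)\big)^{4n}\ge e^{-n/16},$$
where we fix $M$ so large that $P(|g_1|\le M/(2\sqrt2))\ge e^{-1/64}$.

**Step 2: the projection of $g$ onto $K$ is correlated with $g$.** Let $\pi$ be the Euclidean projection onto $K$; it is $1$-Lipschitz, and odd because $K=-K$. Let $d(g)=|g-\pi(g)|$ be the distance to $K$, also $1$-Lipschitz. Concentration with $t=\mathbb Ed$ gives
$$e^{-n/16}\le P(g\in K)=P(d=0)\le e^{-(\mathbb Ed)^2/2},$$
so $(\mathbb Ed)^2\le n/8$. By Poincaré $\mathrm{Var}(d)\le1$, hence $\mathbb Ed^2\le n/8+1\le n/4$, as $n\ge8$. By Cauchy–Schwarz,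
$$\mathbb E\langle g,\pi(g)\rangle=\mathbb E|g|^2-\mathbb E\langle g,g-\pi(g)\rangle\ge n-\sqrt n\sqrt{n/4}=n/2.$$

**Step 3: by symmetry, every coordinate is correlated.** For $q\in Q$ let $(U_qy)_r=y_{qr}$, a permutation of coordinates and so an orthogonal map. Since $x_{q^{-1}v}(k)=x_v(q^{-1}k)$, we have $h_k(q^{-1}r)=h_{q^{-1}k}(r)$, and
$$\langle h_k,U_qy\rangle=\sum_rh_k(r)y_{qr}=\sum_rh_k(q^{-1}r)y_r=\langle h_{q^{-1}k},y\rangle.$$
As $k\mapsto q^{-1}k$ permutes $\mathbb F_p$, $U_q$ maps $K$ onto $K$, and therefore $\pi U_q=U_q\pi$. Since $U_qg$ has the law of $g$, $\mathbb E\,g_r\pi(g)_r=\mathbb E(U_qg)_r\,\pi(U_qg)_r=\mathbb E\,g_{qr}\pi(g)_{qr}$. Because $Q$ acts transitively on itself, this number does not depend on $r$; the sum over $r$ is at least $n/2$, so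
$$\mathbb E\,g_r\,\pi(g)_r\ge\tfrac12\qquad(r\in Q).\tag{5}$$

**Step 4: the law $\nu$ of $\pi(g)$ and its covariance.** Let $\nu$ be the law of $\pi(g)$. It is a symmetric probability measure on $K$. Its support is all of $K$: if $y\in K$ and $U$ is a neighborhood of $y$ in $K$, then $\pi^{-1}(U)$ is a neighborhood of $y=\pi(y)$ in $\mathbb R^Q$, because $\pi$ is continuous, so it has positive Gaussian measure. Let $\Gamma=\mathbb E\,\pi(g)\pi(g)^T$. For $|u|=1$ the function $\langle u,\pi(g)\rangle$ is $1$-Lipschitz with mean zero, so Poincaré gives $u^T\Gamma u\le1$. Thus $0\le\Gamma\le I$.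

**Step 5: the correction $\mathcal B$ and the block.** Identify $\mathbb R^{\mathbb F_p^*}=\mathbb R^Q\otimes\mathbb R^2$ by $r\leftrightarrow(r,1)$, $cr\leftrightarrow(r,2)$ for $r\in Q$. Let
$$J=\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad\sigma=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad\eta=\frac1{4n},$$
$$\Lambda=\tfrac12\big[(I-2\eta\Gamma)^{1/2}-I\big],\qquad\mathcal B=I+\Lambda\otimes J.$$
The matrix $\mathcal B$ is symmetric. Here $2\eta\le\frac1{16}$, and $0\le1-\sqrt{1-u}\le u$ for $u\in[0,1]$, applied to the eigenvalues $u$ of $2\eta\Gamma$, gives $\|\Lambda\|\le\eta$. With $R=(I-2\eta\Gamma)^{1/2}$ we have $2\Lambda+2\Lambda^2=2\Lambda(I+\Lambda)=\frac12(R-I)(R+I)=\frac12(R^2-I)=-\eta\Gamma$. Since $J^2=2J$,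
$$\mathcal B^2=I+(2\Lambda+2\Lambda^2)\otimes J=I-\eta\,\Gamma\otimes J.\tag{6}$$
Let $T_p=\mathbb F_p\sqcup K$ with $m_p=(1-\eta)\,\mathrm{unif}_{\mathbb F_p}+\eta\,\nu$. With $x(k)=(x_v(k))_v$, define
$$\psi_v(k)=(1-\eta)^{-1/2}(\mathcal Bx(k))_v\quad(k\in\mathbb F_p),\qquad\psi_r(y)=\psi_{cr}(y)=y_r\quad(y\in K,\ r\in Q).$$

**Step 6: the block is orthonormal, of mean zero, and bounded.** By (3), $\frac1p\sum_kx(k)x(k)^T=I$, so the part $\mathbb F_p$ contributes $\mathcal B^2$ to the Gram matrix. On $K$ the vector of functions is $(y,y)=y\otimes(1,1)^T$, which contributes $\eta\,\Gamma\otimes J$. By (6) the sum is $I$. The means vanish by (3) and the symmetry of $\nu$.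

On $K$, $|\psi_v|\le M$. On $\mathbb F_p$, put $u_r=x_r(k)+x_{cr}(k)$; then $((\Lambda\otimes J)x(k))_{(r,i)}=(\Lambda u)_r$, so
$$|(\mathcal Bx(k))_v|\le\sqrt2+\|\Lambda\|\,|u|_2\le\sqrt2+\eta\cdot2\sqrt{2n}\le2\sqrt2.$$
Since $\eta\le\frac1{32}$, $(1-\eta)^{-1/2}\le\sqrt2$ and $|\psi_v|\le4$. So the bound $L=\max(4,M)$ holds.

**Step 7: the bilinear form for $a=\chi$ is $O(\sqrt p)$.** In the identification of Step 5, the diagonal matrix of $\chi$ is $I\otimes\sigma$. A direct computation gives $J\sigma J=0$ and $J\sigma+\sigma J=2\sigma$. Hence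
$$\mathcal B(I\otimes\sigma)\mathcal B=I\otimes\sigma+\Lambda\otimes(J\sigma+\sigma J)+\Lambda^2\otimes J\sigma J=(I+2\Lambda)\otimes\sigma.$$
Let $F=\sum_v\chi(v)\psi_v\otimes\psi_v$.

- On $\mathbb F_p\times\mathbb F_p$: $F(k,l)=(1-\eta)^{-1}\big[\sum_v\chi(v)x_v(k)x_v(l)+2x(k)^T(\Lambda\otimes\sigma)x(l)\big]$. The first term is at most $2\sqrt p$ by (4). Since $|x(k)|_2^2\le2\cdot2n=4n$, we have $|x(k)^T(\Lambda\otimes\sigma)x(l)|\le4n\|\Lambda\|\le4n\eta=1$. So $|F|\le\frac43(2\sqrt p+2)$.
- On $\mathbb F_p\times K$, and symmetrically: $(I\otimes\sigma)(y,y)=(y,-y)$, and $\mathcal B(y,-y)=(y,-y)$ because $J(1,-1)^T=0$. So $|F(k,y)|=(1-\eta)^{-1/2}|x(k)^T(y,-y)|=(1-\eta)^{-1/2}|\langle h_k,y\rangle|\le2M\sqrt n$.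
- On $K\times K$: $F(y,y')=\sum_r(y_ry_r'-y_ry_r')=0$.

So $\|F\|_\infty\le c'\sqrt p$ with $c'$ absolute, while $\sum|\chi(v)|=p-1$. The $\otimes^2$-Sidon constant of the block is at least $(p-1)/(c'\sqrt p)\ge c''\sqrt{p-1}$ with $c''=1/(\sqrt2\,c')$, as $p\le2(p-1)$.

**Step 8: blocks and their products are randomly Sidon with an absolute constant.** Consider $\prod_p(T_p,m_p)$ over any set of primes $p\ge17$, with the union of the blocks, each viewed as functions of its own coordinate. The union is orthonormal, since functions from different blocks are independent of mean zero. Let $a$ be real and finitely supported, and let $V=\bigcup Q_p$ or $\bigcup cQ_p$ (with $c=c_p$) be such that $\sum_{v\in V}|a_v|\ge\frac12\sum|a_v|$; identify $V\cap\mathbb F_p^*$ with $Q_p$ as in Section 5. Let $\mathcal N(f)$ be the supremum of $|f|$ over $\prod K_p$ (the finitely many $p$ involved), a seminorm on the span of the $\psi_v$ in these blocks. These functions are continuous on $\prod K_p$, and every relatively open nonempty subset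 of $\prod K_p$ has positive measure because $\eta_p>0$ and $\nu_p$ has support $K_p$. So $\mathcal N(f)\le\|f\|_\infty$.

*Gaussian lower bound.* Let $(g_v)$ be i.i.d. standard Gaussians. Replacing $g_v$ by $g_v\,\mathrm{sgn}\,a_v$, which does not change the law, and evaluating at the points $y^p=\pi_{K_p}\big((g_v)_{v\in V\cap\mathbb F_p^*}\big)\in K_p$, we get from (5)
$$\mathbb E\,\mathcal N\Big(\sum_{v\in V}g_va_v\psi_v\Big)\ge\mathbb E\sum_p\sum_{v\in V\cap\mathbb F_p^*}|a_v|\,g_v\,y^p_v\ge\tfrac12\sum_{v\in V}|a_v|,$$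
where $y_v^p$ is the coordinate of $y^p$ corresponding to $v$.

*From Gaussians to signs.* Split $g_v=g_v1_{|g_v|\le R}+g_v1_{|g_v|>R}$. The first part is symmetric and bounded by $R$, so it has the law of $\varepsilon_v\xi_v$ with $|\xi_v|\le R$ and $(\xi_v)$ independent of the signs; the contraction principle bounds its contribution by $R\,\mathbb E\,\mathcal N(\sum_{v\in V}\varepsilon_va_v\psi_v)$. For the second part use the triangle inequality, $|\psi_v|\le M$ on $K_p$, and $\mathbb E|g_v|1_{|g_v|>R}=2\int_R^\infty xe^{-x^2/2}\frac{dx}{\sqrt{2\pi}}=\sqrt{2/\pi}\,e^{-R^2/2}$. Together,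
$$\tfrac12\sum_{v\in V}|a_v|\le R\,\mathbb E\,\mathcal N\Big(\sum_{v\in V}\varepsilon_va_v\psi_v\Big)+M\sqrt{2/\pi}\,e^{-R^2/2}\sum_{v\in V}|a_v|.$$
Choose an absolute $R$ with $M\sqrt{2/\pi}\,e^{-R^2/2}\le\frac14$ and absorb the last term: $\sum_{v\in V}|a_v|\le4R\,\mathbb E\,\mathcal N(\sum_{v\in V}\varepsilon_va_v\psi_v)$. By Jensen's inequality (averaging over $\varepsilon_v$, $v\notin V$) and $\mathcal N\le\|\cdot\|_\infty$,
$$\sum_v|a_v|\le2\sum_{v\in V}|a_v|\le8R\,\mathbb E\Big\|\sum_v\varepsilon_va_v\psi_v\Big\|_\infty .$$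
For complex $a$, splitting into real and imaginary parts as before gives the constant $16R$.

**Step 9: conclusion of (b) and (c).** A single block $T_p$ is a real, mean-zero, orthonormal system of $N=p-1$ functions bounded by $L=\max(4,M)$, randomly Sidon with constant $16R$ (Step 8), with $\otimes^2$-Sidon constant at least $c''\sqrt N$ (Step 7). This is (b). The product over all primes $p\ge17$ is an infinite, real, orthonormal system bounded by $L$ and randomly Sidon with constant $16R$. Its $\otimes^2$-Sidon constant would have to be at least $c''\sqrt{p-1}$ for every prime $p\ge17$, so it is not $\otimes^2$-Sidon. This is (c). $\square$
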